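\title{Unital $P_1$ algebras of dimension $n$ in $M_n(\mathbb{C})$ and their maximality}

\begin{abstract}
A linear subspace $S$ of $M_n(\mathbb{C})$ has property $P_1$ if every linear functional on $S$ is given by the trace pairing with a matrix of rank at most one. We consider the question whether a unital algebra $B\subset M_n(\mathbb{C})$ with property $P_1$ and $\dim B=n$ is maximal among algebras with property $P_1$. The answer is yes for $n\le 4$ and no for every $n\ge 5$, where $B$ may even be commutative. For $n\ge5$ we construct unital $P_1$ algebras of dimension $n+\lfloor (n-2)/3\rfloor$. For every $n$, the algebra $B$ is maximal if it is semisimple or local Frobenius.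
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $H$ be a complex Hilbert space of finite dimension $n$, and identify the algebra $L(H)$ of linear operators on $H$ with $M_n(\mathbb{C})$. The predual of $L(H)$ is the space of trace class operators, here again all of $M_n(\mathbb{C})$, with the pairing $\langle T,a\rangle=\operatorname{tr}(Ta)$. For a linear subspace $S\subset L(H)$ let
\[
S_\perp=\{T:\operatorname{tr}(Ta)=0\text{ for all }a\in S\},\qquad S_*=L(H)/S_\perp .
\]
Every linear functional on $S$ is $a\mapsto\operatorname{tr}(Ta)$ for some $T$, and two operators $T$ give the same functional exactly when they differ by an element of $S_\perp$. Thus $S_*$ is the space of linear functionals on $S$. The subspace $S$ has \emph{property $P_1$} if every coset in $S_*$ contains an operator of rank at most one. The larger $S$ is, the smaller the cosets are and the harder $P_1$ is to satisfy; for $S=M_n(\mathbb{C})$ with $n\ge2$ the cosets are points and $P_1$ fails.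

For $x\in H$ and $y$ in the dual space $H^*$, write $x\otimes y$ for the operator $h\mapsto y(h)x$. These are all the operators of rank at most one, and $\operatorname{tr}\bigl((x\otimes y)a\bigr)=y(ax)$. Hence $S$ has $P_1$ if and only if every linear functional $f$ on $S$ has the form
\begin{equation}\label{eq:P1}
f(a)=y(ax)\qquad(a\in S)
\end{equation}
for some $x\in H$, $y\in H^*$; we then say that $(x,y)$ \emph{represents} $f$. If $a_1,\dots,a_d$ is a basis of $S$, this asks that the bilinear system $y(a_ix)=c_i$, $1\le i\le d$, be solvable for every right-hand side. We use only the form \eqref{eq:P1}; the inner product of $H$ plays no role.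

A subalgebra of $L(H)$ is \emph{unital} if it contains the identity operator $1$, and it is a \emph{$P_1$ algebra} if it has property $P_1$. A $P_1$ algebra $B$ is \emph{maximal} if every $P_1$ algebra $A\subset L(H)$ with $A\supset B$ equals $B$. The following question is posed in \cite{source}.

\begin{quote}
\emph{Let $B\subset M_n(\mathbb{C})$ be a unital algebra with property $P_1$ and $\dim B=n$. Is $B$ a maximal $P_1$ algebra?}
\end{quote}

Two counts explain the role of the dimension $n$. First, suppose that a vector $x$ \emph{separates} $S$, meaning that $a\mapsto ax$ is injective on $S$. Then every functional on $S$ is a functional on $Sx\subset H$, which extends to some $y\in H^*$, so $S$ has $P_1$ with $x$ fixed. This argument applies to the diagonal algebra $D_n$, with $x=(1,\dots,1)$; to the algebra spanned by the powers $1,j,\dots,j^{n-1}$ of the Jordan block $j=\sum_{i<n}E_{i,i+1}$, with $x=e_n$; and to any $n$-dimensional unital algebra acting on itself by left multiplication, with $x=1$. It never gives dimension more than $n$. Second, if both $x$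 and $y$ vary, the operators $x\otimes y$ depend on $2n-1$ parameters. Azoff's bound states that a $P_1$ subspace has dimension at most $2n-1$, and this is attained (Lemma~\ref{lem:dim} and Example~\ref{ex:hankel}).

An algebra has less freedom than a subspace, because products tend to have low rank and a few operators of rank one can destroy $P_1$. Consider an algebra $A\supsetneq D_n$. Some $a\in A$ has an entry $a_{ij}\ne0$ with $i\neq j$, so $E_{ij}=a_{ij}^{-1}E_{ii}aE_{jj}\in A$. A functional with $f(E_{ii})=f(E_{jj})=1$ and $f(E_{ij})=0$ would need $y_ix_i=y_jx_j=1$ and $y_ix_j=0$, which is impossible. So $D_n$ is maximal. One is led to guess that a unital $P_1$ algebra never has dimension more than $n$, which would answer the question positively. The guess is right for $n\le4$ and wrong from then on.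

\begin{theorem}\label{thm:counter}
For every $n\ge5$ there are unital algebras $B\subsetneq A\subset M_n(\mathbb{C})$, both with property $P_1$, with $B$ commutative, $\dim B=n$ and $\dim A=n+1$.
\end{theorem}

\begin{theorem}\label{thm:small}
If $n\le4$, every unital $P_1$ algebra in $M_n(\mathbb{C})$ has dimension at most $n$. Hence for $n\le4$ every unital $P_1$ algebra of dimension $n$ is maximal.
\end{theorem}

So the question has a positive answer precisely for $n\le4$. The excess over $n$ can grow linearly.

\begin{theorem}\label{thm:excess}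
For $n\ge5$ there is a unital $P_1$ algebra in $M_n(\mathbb{C})$ of dimension $n+\lfloor (n-2)/3\rfloor$.
\end{theorem}

On the other hand, the maximality of $D_n$ extends to two classes of algebras. A finite-dimensional unital algebra $B$ over $\mathbb{C}$ is \emph{semisimple} if it is isomorphic to a direct sum of full matrix algebras, \emph{local} if $B=\mathbb{C}1+N$ with $N$ a nilpotent ideal, and \emph{Frobenius} if for some $\varphi\in B^*$ the bilinear form $(b,b')\mapsto\varphi(bb')$ is nondegenerate.

\begin{theorem}\label{thm:max}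
Let $n$ be arbitrary and let $B\subset M_n(\mathbb{C})$ be a unital $P_1$ algebra with $\dim B=n$. If $B$ is semisimple (for example, diagonal), or if $B$ is a local Frobenius algebra (for example, generated by one $n\times n$ Jordan block), then $B$ is a maximal $P_1$ algebra.
\end{theorem}

Section~\ref{sec:tools} collects the tools. The example in $M_5$ is in Section~\ref{sec:five} and its generalization in Section~\ref{sec:excess}. Sections~\ref{sec:max} and~\ref{sec:small} prove Theorems~\ref{thm:max} and~\ref{thm:small}.

\section{Tools}\label{sec:tools}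

All spaces are finite-dimensional and complex. We use \eqref{eq:P1} as the definition of $P_1$ also for subspaces $S\subset L(V,W)$, with $x\in V$ and $y\in W^*$, and we write $u\otimes\rho$ for the map $h\mapsto\rho(h)u$ with $u\in W$, $\rho\in V^*$. Thus
\[
y\bigl((u\otimes\rho)x\bigr)=y(u)\rho(x),\qquad a(u\otimes\rho)=au\otimes\rho,\qquad (u\otimes\rho)a=u\otimes\rho a,
\]
where $\rho a=\rho\circ a$. Given a basis $h_1,h_2,\dots$, the dual basis is $h_1^*,h_2^*,\dots$. A functional on a direct summand is extended by zero to the other summands. For sets of operators and vectors, $SV$ and $SS'$ denote linear spans of products, and $\perp$ denotes annihilators. The transpose of $a\in L(V,W)$ is $a^T\in L(W^*,V^*)$, $a^Ty=ya$.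

\begin{lemma}\label{lem:perm}
Let $S\subset L(V,W)$ have $P_1$.
\begin{enumerate}
\item[(a)] Every subspace of $S$ has $P_1$.
\item[(b)] $S^T=\{a^T:a\in S\}$ has $P_1$, and so does $gSh$ for invertible $g,h$.
\item[(c)] If $S'\subset L(V',W')$ has $P_1$, so does $S\oplus S'\subset L(V\oplus V',W\oplus W')$.
\item[(d)] If every $a\in S$ vanishes on $K\subset V$ and has range in $R\subset W$, then $S$ has $P_1$ as a subspace of $L(V/K,R)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Extend the functional to $S$ and represent it there. (b) We have $y(ax)=x(a^Ty)$ with $x$ read in $V^{**}$, and $y(ax)=(yg^{-1})\bigl(gah\,(h^{-1}x)\bigr)$. (c) A functional on $S\oplus S'$ is $a\oplus a'\mapsto f(a)+f'(a')$; if $(x,y)$ and $(x',y')$ represent $f$ and $f'$, use $(x\oplus x',y\oplus y')$. (d) Replace $(x,y)$ by $(x+K,\,y|_R)$.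
\end{proof}

Since $(ab)^T=b^Ta^T$, transposition maps algebras to algebras and exchanges left and right. It sends $u\otimes\rho$ to $\rho\otimes u$. For $S\subset L(H)$ with common kernel $K=\bigcap_{a\in S}\ker a$, the common kernel of $S^T$ is $(SH)^\perp$, and $S^TH^*=K^\perp$.

The obstruction met above for $D_n$ has a basis-free form. We call the three operators in the next lemma an \emph{L-shape}: in suitable bases they are three of the four matrix units of a $2\times2$ submatrix.

\begin{lemma}[L-shape lemma]\label{lem:L}
Let $u,u'\in W$ be linearly independent and let $\rho,\rho'\in V^*$ be linearly independent. A subspace of $L(V,W)$ with $P_1$ cannot contain all of $u\otimes\rho$, $u\otimes\rho'$, $u'\otimes\rho$.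
\end{lemma}

\begin{proof}
The three operators are linearly independent, so some functional $f$ has $f(u\otimes\rho)=0$ and $f(u\otimes\rho')=f(u'\otimes\rho)=1$. If $(x,y)$ represents $f$, then $y(u)\rho'(x)=1=y(u')\rho(x)$, so $f(u\otimes\rho)=y(u)\rho(x)\neq0$, a contradiction.
\end{proof}

The second obstruction is the rectangular form of Azoff's bound.

\begin{lemma}\label{lem:dim}
If $V,W\ne0$ and $S\subset L(V,W)$ has $P_1$, then $\dim S\le\dim V+\dim W-1$.
\end{lemma}

\begin{proof}
Let $d=\dim S$, $m=\dim V+\dim W-1$, and suppose $d>m$. Fix coordinates on $V$. A nonzero $f\in S^*$ is represented by some $(x,y)$ with $x\ne0$, and replacing $(x,y)$ by $(cx,c^{-1}y)$ we may assume $x_i=1$ for some $i$. So $S^*\setminus\{0\}$ is covered by the images of the polynomial maps $\{x:x_i=1\}\times W^*\to S^*\cong\mathbb{C}^d$, each defined on an affine space of dimension $m$. Any $d>m$ polynomials in $m$ variables are algebraically dependent, so the $i$th image lies in the zero set of a nonzero polynomial $P_i$ on $\mathbb{C}^d$. The nonzero polynomial $\prod_iP_i$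 then vanishes on $\mathbb{C}^d\setminus\{0\}$, which is impossible.
\end{proof}

The bound is attained by Hankel matrices, that is, matrices constant along antidiagonals. They are the building block of our examples.

\begin{example}\label{ex:hankel}
Let $V$ have basis $v_0,\dots,v_{p-1}$ and $G$ have basis $w_0,\dots,w_{q-1}$. For $0\le j\le p+q-2$ put
\[
T_j=\sum_{l+i=j}v_l\otimes w_i^*\in L(G,V).
\]
The $T_j$ occupy different antidiagonals, so they are linearly independent. Identify $z=\sum z_iw_i\in G$ and $\eta=\sum\eta_lv_l^*\in V^*$ with the polynomials $z(t)=\sum z_it^i$ and $\eta(t)=\sum\eta_lt^l$. Then $\eta(T_jz)=\sum_{l+i=j}\eta_lz_i=[t^j]\,\eta z$, the coefficient of $t^j$ in $\eta(t)z(t)$. To represent the functional $T_j\mapsto F_j$ is to factor $F(t)=\sum_jF_jt^j$ as $\eta z$ with $\deg\eta\le p-1$, $\deg z\le q-1$. If $F\ne0$ has degree $d\le p+q-2$, split it into linear factors over $\mathbb{C}$, put $\min(d,q-1)$ of them into $z$ and the rest, with the leading coefficient, into $\eta$; note that $z\ne0$. If $F=0$ take $\eta=0$. So the span of the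 $T_j$ has $P_1$ and dimension $p+q-1$. For $p=q=n\geq2$ it is not an algebra, since $T_0T_1=E_{11}(E_{12}+E_{21})=E_{12}$ is not Hankel.
\end{example}

We recall the algebra that is needed. An algebra $N$ is \emph{nilpotent} if $N^m=0$ for some $m$. Let $N$ be nilpotent and let $M\ne0$ be a left $N$-module.
\begin{enumerate}
\item[(N1)] $NM\ne M$, since otherwise $M=N^mM=0$.
\item[(N2)] Some $x\neq0$ in $M$ has $Nx=0$: take $x$ in the last nonzero term of $M\supset NM\supset N^2M\supset\cdots$.
\item[(N3)] If $M_0\subset M$ is a submodule and $M=M_0+NM$, then $M=M_0$, by (N1) for $M/M_0$.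
\end{enumerate}
The same holds for right modules. Further, we use two textbook facts.
\begin{enumerate}
\item[(W1)] (Wedderburn--Malcev) A finite-dimensional unital algebra $A$ over $\mathbb{C}$ is a vector space direct sum $A=S\oplus J$, where the radical $J$ is the largest nilpotent ideal and $S\ni1$ is a semisimple subalgebra.
\item[(W2)] In a unital module over a semisimple algebra every submodule has a complementary submodule. A finite-dimensional unital left $M_k$-module is isomorphic to the space of $k\times m$ matrices, for some $m$, with left multiplication.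
\end{enumerate}

A nilpotent algebra with the smallest possible common kernel and the largest possible range contains a distinguished operator of rank one, the analogue of $j^{n-1}=E_{1n}$ for a Jordan block. It will be the corner $u\otimes\rho$ of an L-shape.

\begin{lemma}\label{lem:corner}
Let $N\subset L(H)$ be a nonzero nilpotent algebra whose common kernel is a line $\mathbb{C}k$ and with $NH=\ker\psi$ for some $\psi\neq0$ in $H^*$. Then $k\otimes\psi\in N$.
\end{lemma}

\begin{proof}
Let $N^m\ne0=N^{m+1}$ and $0\ne c\in N^m$. From $Nc=0$ the range of $c$ lies in $\mathbb{C}k$, and from $cN=0$ the operator $c$ vanishes on $\ker\psi$. So $c$ is a nonzero multiple of $k\otimes\psi$.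
\end{proof}

\section{A six-dimensional $P_1$ algebra in $M_5$}\label{sec:five}

We want the parameter count of Hankel matrices inside a unital algebra. A $p\times q$ Hankel block in the upper right corner of $M_{p+q}$ has zero products, but together with $1$ it only gives dimension $p+q$. To gain, we add one row on top. The space then has three layers, the Hankel block maps the bottom layer to the middle one, and the new row receives all products.

With blocks of sizes $1,2,2$, let $A\subset M_5(\mathbb{C})$ consist of the matrices
\begin{equation}\label{eq:A5}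
\left(\begin{array}{c|cc|cc}
\lambda&u&v&\pi&\sigma\\ \hline
0&\lambda&0&u&r\\
0&0&\lambda&r&v\\ \hline
0&0&0&\lambda&0\\
0&0&0&0&\lambda
\end{array}\right)
=\lambda 1+\pi E_{14}+\sigma E_{15}+ub_0+rb_1+vb_2,
\end{equation}
where
\[
b_0=E_{12}+E_{24},\qquad b_1=E_{25}+E_{34},\qquad b_2=E_{13}+E_{35},
\]
and let $B\subset A$ be the subspace $r=0$. Then $\dim A=6$ and $\dim B=5$.

\begin{proposition}\label{prop:five}
$A$ is a unital $P_1$ algebra, and $B$ is a commutative unital subalgebra isomorphic to $\mathbb{C}[s,t]/(st,s^3,t^3)$.
\end{proposition}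

A matrix in $B$ is determined by its first row, so $e_1^*$ separates $B^T$, and $B$ has $P_1$ with $y=e_1^*$ fixed. The algebra $A$ adds one element with zero first row. This element cannot be a matrix unit such as $E_{24}$, which forms an L-shape with $E_{14}$ and $E_{15}$; the element $b_1$ has rank two. Since $\dim A>5$, neither $x$ nor $y$ can be kept fixed for $A$.

\begin{proof}
\emph{Products.} Let $c,c'$ be of the form \eqref{eq:A5} with $\lambda=\lambda'=0$. Both are strictly block upper triangular with three blocks, so the only block of $cc'$ that can be nonzero is the upper right one, and it equals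
\[
\begin{pmatrix}u&v\end{pmatrix}\begin{pmatrix}u'&r'\\ r'&v'\end{pmatrix}=\begin{pmatrix}uu'+vr'&ur'+vv'\end{pmatrix}.
\]
So $cc'\in\operatorname{span}\{E_{14},E_{15}\}\subset B$, and $A$ and $B$ are unital algebras. For $r=r'=0$ the product is $uu'E_{14}+vv'E_{15}$, which is symmetric in $c,c'$, so $B$ is commutative. In particular $b_0^2=E_{14}$, $b_2^2=E_{15}$, $b_0b_2=0$ and $b_0^3=b_2^3=0$. Hence $s\mapsto b_0$, $t\mapsto b_2$ maps $\mathbb{C}[s,t]/(st,s^3,t^3)$, which has basis $1,s,s^2,t,t^2$, onto $B$, and both have dimension $5$.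

\emph{Property $P_1$.} Let $f$ take the values $\alpha_0,\alpha_1$ on $E_{14},E_{15}$, the values $F_0,F_1,F_2$ on $b_0,b_1,b_2$, and the value $c$ on $1$. Since $y(E_{ij}x)=y_ix_j$, we must solve
\begin{align*}
y_1x_4&=\alpha_0, & y_2x_4+y_1x_2&=F_0, & \textstyle\sum_{i=1}^5y_ix_i&=c,\\
y_1x_5&=\alpha_1, & y_2x_5+y_3x_4&=F_1,\\
&& y_3x_5+y_1x_3&=F_2 .
\end{align*}
There are two ways to attack the middle column. If $y_1\neq0$, the unknowns $x_2,x_3$ absorb the equations for $F_0,F_2$, and only the equation for $F_1$ remains; it is solvable as soon as $(x_4,x_5)\ne0$. If $y_1=0$, the middle column says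
\begin{equation}\label{eq:quad}
(y_2+y_3t)(x_4+x_5t)=F_0+F_1t+F_2t^2 .
\end{equation}
The left column decides which way is open.

\emph{Case $(\alpha_0,\alpha_1)\ne0$.} Put $y_1=1$, $x_4=\alpha_0$, $x_5=\alpha_1$, and choose $y_2,y_3$ with $y_2\alpha_1+y_3\alpha_0=F_1$. Put $x_2=F_0-y_2\alpha_0$, $x_3=F_2-y_3\alpha_1$, $y_4=y_5=0$ and $x_1=c-y_2x_2-y_3x_3$.

\emph{Case $\alpha_0=\alpha_1=0$, $(F_0,F_1,F_2)\neq0$.} Put $y_1=0$ and $x_1=x_2=x_3=0$. A nonzero polynomial of degree at most two is a product of two nonzero polynomials of degree at most one, so \eqref{eq:quad} has a solution with $(x_4,x_5)\ne0$. Choose $y_4,y_5$ with $y_4x_4+y_5x_5=c$.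

\emph{Case $\alpha_0=\alpha_1=F_0=F_1=F_2=0$.} Put $x=ce_1$, $y=e_1^*$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
For $n=5$ take $B\subsetneq A$ as above. For $n>5$ take $B\oplus D_{n-5}\subsetneq A\oplus D_{n-5}$. These are unital algebras of dimensions $n$ and $n+1$, the smaller one is commutative, and both have $P_1$ by Lemma~\ref{lem:perm}(a),(c).
\end{proof}

\section{Larger excess}\label{sec:excess}

We repeat the construction with a $p\times q$ Hankel block. Let $H=\mathbb{C}k\oplus V\oplus G$ with $V$, $G$ and $T_0,\dots,T_{p+q-2}\in L(G,V)$ as in Example~\ref{ex:hankel}. The algebra will contain the whole upper right block $k\otimes G^*$, to receive the products. If a functional takes values $\alpha\ne0$ on this block, the $G$-component of $x$ is forced to be a multiple of $\alpha$, and we can only vary $\eta$ in the product $\eta\alpha$. For $\alpha=1$ the coefficients of $t^j$ with $j\geq p$ vanish, and for $\alpha=t^{q-1}$ those with $j<q-1$ vanish. So at best we control the coefficients with index in $\{q-1,\dots,p-1\}$. Each of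 the other $2q-2$ equations needs its own free unknown, as $x_2,x_3$ in Section~\ref{sec:five}, and the $V$-component of $x$ supplies $p$ unknowns. This requires $p\ge2q-2$. The algebra has dimension $1+q+(p+q-1)$ and the space has dimension $1+p+q$, so the excess is $q-1$ for every $p$, and the economical choice is $p=2q-2$.

\begin{proposition}\label{prop:excess}
For every $q\ge2$ there is a unital $P_1$ algebra of dimension $4q-2$ on a space of dimension $3q-1$.
\end{proposition}

\begin{proof}
Let $p=2q-2$, so $\dim H=3q-1$ and the $T_j$ are indexed by $0\le j\le 3q-4$. Let $\mathrm{Mid}=\{q-1,\dots,2q-3\}$ and let $\mathrm{Out}$ be its complement in $\{0,\dots,3q-4\}$. Then $|\mathrm{Out}|=(3q-3)-(q-1)=2q-2$, and we fix a bijection $\tau:\mathrm{Out}\to\{0,\dots,2q-3\}$. Put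
\[
b_j=\begin{cases}T_j,&j\in\mathrm{Mid},\\ T_j+k\otimes v_{\tau(j)}^*,&j\in\mathrm{Out},\end{cases}
\qquad J=k\otimes G^*+\operatorname{span}\{b_j\},\qquad A=\mathbb{C}1+J .
\]
For $q=2$, $\tau(0)=0$, $\tau(2)=1$ this is \eqref{eq:A5}. Elements of $J$ map $G$ into $\mathbb{C}k\oplus V$, map $V$ into $\mathbb{C}k$, and kill $k$. A product of two of them therefore kills $k$ and $V$ and maps $G$ into $\mathbb{C}k$. So $JJ\subset k\otimes G^*\subset J$, and $A$ is a unital algebra. The $T_j$ are independent, so $\dim A=1+q+(3q-3)=4q-2$.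

Write $x=x_0k+\xi+z$ with $\xi\in V$, $z\in G$, and $y=sk^*+\eta+\zeta$ with $\eta\in V^*$, $\zeta\in G^*$. Let $f$ take the values $\alpha_i$ on $k\otimes w_i^*$, $F_j$ on $b_j$, and $c$ on $1$. We must solve
\begin{align}
sz_i&=\alpha_i &&(0\le i\le q-1),\label{eq:alpha}\\
[t^j]\,\eta z&=F_j &&(j\in\mathrm{Mid}),\label{eq:mid}\\
[t^j]\,\eta z+s\,\xi_{\tau(j)}&=F_j &&(j\in\mathrm{Out}),\label{eq:out}\\
sx_0+\eta(\xi)+\zeta(z)&=c.\label{eq:one}
\end{align}

\emph{Case $\alpha\neq0$.} Put $s=1$ and $z=\alpha$, which solves \eqref{eq:alpha}. Let $i_0$ be the least index with $\alpha_{i_0}\ne0$. For $j\in\mathrm{Mid}$ we have $0\le j-i_0\le2q-3$, because $i_0\le q-1\le j\le 2q-3$, so $\eta_{j-i_0}$ is one of the unknowns, and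
\[
[t^j]\,\eta\alpha=\alpha_{i_0}\eta_{j-i_0}+\sum_{i>i_0}\alpha_i\eta_{j-i},
\]
where the sum involves only $\eta_l$ with $l<j-i_0$ (and $\eta_l=0$ for $l<0$). Set $\eta_l=0$ unless $l+i_0\in\mathrm{Mid}$, and solve \eqref{eq:mid} for $\eta_{j-i_0}$ with $j$ increasing through $\mathrm{Mid}$. Since $\tau$ is a bijection, \eqref{eq:out} then defines $\xi$. Put $\zeta=0$ and $x_0=c-\eta(\xi)$.

\emph{Case $\alpha=0$, $F\ne0$.} Put $s=0$, $x_0=0$, $\xi=0$. Equations \eqref{eq:mid} and \eqref{eq:out} become $\eta z=\sum_jF_jt^j$, which by Example~\ref{ex:hankel} has a solution with $z\neq0$. Choose $\zeta$ with $\zeta(z)=c$.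

\emph{Case $\alpha=0$, $F=0$.} Put $x=ck$, $y=k^*$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:excess}]
Let $q=\lfloor(n+1)/3\rfloor\ge2$, so that $3q-1\le n$. Add the diagonal summand $D_{n-3q+1}$ to the algebra of Proposition~\ref{prop:excess}. The sum has $P_1$ by Lemma~\ref{lem:perm}(c), and its dimension is $(4q-2)+(n-3q+1)=n+q-1=n+\lfloor(n-2)/3\rfloor$.
\end{proof}

\section{Semisimple and local Frobenius algebras}\label{sec:max}

In the examples above $x$ and $y$ could be highly degenerate for suitable functionals. A Frobenius algebra of dimension $n$ carries a functional that forces both to be as nondegenerate as possible. Call $\varphi\in B^*$ \emph{nondegenerate} if the form $\varphi(bb')$ is. Since $B$ is finite-dimensional, this means that each of the maps $b\mapsto\varphi(\,\cdot\,b)$ and $b\mapsto\varphi(b\,\cdot\,)$ is a bijection $B\to B^*$.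

\begin{lemma}\label{lem:cyclic}
Let $B\subset L(H)$ be a unital algebra with $\dim B=\dim H$, and let $(x,y)$ represent a nondegenerate $\varphi\in B^*$. Then $b\mapsto bx$ is a bijection $B\to H$ and $b\mapsto yb$ is a bijection $B\to H^*$.
\end{lemma}

\begin{proof}
If $bx=0$, then $\varphi(b'b)=y(b'bx)=0$ for all $b'$, so $b=0$. If $yb=0$, then $\varphi(bb')=y(bb'x)=0$ for all $b'$, so $b=0$. Both maps are injective, hence bijective because $\dim B=\dim H$.
\end{proof}

The hypothesis $\dim B=n$ enters Theorem~\ref{thm:max} only through this lemma, and it is needed: $\mathbb{C}1\subsetneq D_n$ for $n\ge2$.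

\begin{proof}[Proof of Theorem~\ref{thm:max}]
Let $A\supset B$ be a $P_1$ algebra. It is a $B$-bimodule containing $B$.

\emph{$B$ semisimple.} Let $B\cong\bigoplus_iM_{k_i}$ and let $\varphi$ be the sum of the traces on the blocks. It is nondegenerate, because $\varphi(eb)$, with $e$ running through the matrix units of the blocks, lists all entries of $b$. We want to extend $\varphi$ by zero to a complement of $B$ that is stable under multiplication by $B$. A $B$-bimodule is a left module over the tensor product algebra $B\otimes B^{\mathrm{op}}$, via $(b\otimes b')m=bmb'$. This algebra is semisimple, since $M_k^{\mathrm{op}}\cong M_k$ and $M_k\otimes M_l\cong M_{kl}$. By (W2), $A=B\oplus M$ with $BMB\subset M$. Let $(x,y)$ represent the functional on $A$ that is $\varphi$ on $B$ and $0$ on $M$. For $m\in M$ and all $b,b'\in B$ we get $(yb)\bigl(m(b'x)\bigr)=y(bmb'x)=0$. By Lemma~\ref{lem:cyclic}, $yb$ runs through $H^*$ and $b'x$ through $H$, so $m=0$ and $A=B$.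

\emph{$B$ local Frobenius.} Let $B=\mathbb{C}1+N$ with $N$ a nilpotent ideal and $\varphi$ nondegenerate. For $n=1$ we have $B=L(H)$, so let $n\ge2$ and $N\ne0$. A bimodule complement is no longer available. Instead we show that $B$ contains the corner of an L-shape and that $A\neq B$ supplies the two arms.

Represent $\varphi$ by $(x,y)$. By Lemma~\ref{lem:cyclic}, $b\mapsto bx$ is an isomorphism of left $B$-modules $B\to H$. It carries $NB=N$ onto $NH$, so $NH=\ker\psi$ is a hyperplane. It carries $\{b:Nb=0\}$ onto the common kernel of $N$. The injective map $b\mapsto\varphi(\,\cdot\,b)$ sends $\{b:Nb=0\}$ into the one-dimensional space of functionals vanishing on $N$, and the common kernel is nonzero by (N2). So it is a line $\mathbb{C}k$, and $k\otimes\psi\in B$ by Lemma~\ref{lem:corner}.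

Suppose $A\ne B$. By (N2) for the left $N$-module $A/B$ there is $a\in A\setminus B$ with $Na\subset B$. We correct $a$ by an element of $B$ so that $N$ kills it. The functional $r\mapsto\varphi(ra)$ on $N$ extends to $B$, and the extension is $\varphi(\,\cdot\,b)$ for some $b\in B$. For $r\in N$ and $b'\in B$ we have $b'r\in N$, so
\[
\varphi\bigl(b'(ra-rb)\bigr)=\varphi\bigl((b'r)a\bigr)-\varphi\bigl((b'r)b\bigr)=0 .
\]
As $ra-rb\in B$, nondegeneracy gives $ra=rb$. Thus $a_1=a-b\in A\setminus B$ has $Na_1=0$, so its range lies in $\mathbb{C}k$ and $a_1=k\otimes\omega$. Since $k\otimes\psi\in B$ and $a_1\notin B$, the functionals $\omega,\psi$ are independent.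

On the other side, (N2) for the right $N$-module $A/B$ gives $a'\in A\setminus B$ with $a'N\subset B$. Choose $b''\in B$ with $\varphi(a'r)=\varphi(b''r)$ for $r\in N$. Then $\varphi\bigl((a'r-b''r)b'\bigr)=\varphi\bigl(a'(rb')\bigr)-\varphi\bigl(b''(rb')\bigr)=0$ for all $b'\in B$, so $a_2=a'-b''\in A\setminus B$ has $a_2N=0$. It vanishes on $NH=\ker\psi$, so $a_2=v\otimes\psi$, and $v,k$ are independent because $a_2\notin B$. Now $k\otimes\psi$, $k\otimes\omega$, $v\otimes\psi$ lie in $A$, contradicting Lemma~\ref{lem:L}.

The two examples satisfy the hypotheses. Both are unital $P_1$ algebras of dimension $n$ by Section~\ref{sec:intro}, and $D_n$ is semisimple. The algebra generated by the Jordan block $j$ is local. The coefficient $\varphi$ of $j^{n-1}$ is nondegenerate: if $\beta j^i$ is the lowest nonzero term of $b$, then $\varphi(j^{n-1-i}b)=\beta$.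
\end{proof}

\begin{remark}
The Frobenius hypothesis cannot be dropped. The algebra $B\cong\mathbb{C}[s,t]/(st,s^3,t^3)$ of Proposition~\ref{prop:five} is commutative and local, and it is not maximal. Its socle $\{b:Nb=0\}$ is spanned by $s^2,t^2$, so for any $\varphi$ it contains some $b\ne0$ with $\varphi(b)=0$, and then $\varphi(Bb)=0$. Thus $B$ is not Frobenius.
\end{remark}

\section{The bound $\dim A\le n$ for $n\le4$}\label{sec:small}

The second statement of Theorem~\ref{thm:small} follows from the first: if $B$ is unital with $\dim B=n$ and $A\supset B$ is a $P_1$ algebra, then $A$ is unital, so $\dim A\le n$ and $A=B$. We prove the first statement by induction on $n$; the case $n=1$ is trivial. The method throughout is to prescribe nonzero values of a functional on suitable elements and zero values on others, and so confine $x$ and $y$ to small subspaces. The induction hypothesis is then applied through the following lemma.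

\begin{lemma}[Compression]\label{lem:compress}
Let $A'\subset L(H')$ be a unital algebra, $H'\neq0$, and let $V\subset U\subset H'$ be $A'$-invariant subspaces. Suppose that every functional on $A'$ is represented by a pair $(x,y)$ with $x\in U$ and $y|_V=0$. Then $U/V\neq0$, the induced representation $\pi$ of $A'$ on $U/V$ is injective, and $\pi(A')$ is a unital $P_1$ algebra.
\end{lemma}

\begin{proof}
For such a pair, $y|_U$ induces $\bar y\in(U/V)^*$, and $y(ax)=\bar y\bigl(\pi(a)(x+V)\bigr)$. If $\pi(a)=0$, every functional vanishes at $a$, so $a=0$. Hence $\pi$ is injective, $U/V\neq0$ because $\pi(1)\neq0$, and the formula represents every functional on $\pi(A')$.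
\end{proof}

Let $n\in\{2,3,4\}$, assume the bound in all dimensions below $n$, and let $A\subset L(H)$ be a unital $P_1$ algebra with $\dim H=n$. Write $A=S\oplus J$ as in (W1).

\subsection*{Step 1: $S$ is not commutative}
Then $S$ has a central idempotent $e$ with $Se\cong M_k$, $k\ge2$. By (W2) we identify $eH$ with the $k\times m$ matrices, on which $b\in M_k$ acts by $\ell_b:X\mapsto bX$. Every functional on $eH$ is $X\mapsto\operatorname{tr}(XY)$ with $Y$ of size $m\times k$. By Lemma~\ref{lem:perm}(a),(d), $Se$ has $P_1$ on $eH$. Representing $\ell_b\mapsto\operatorname{tr}b$ gives $\operatorname{tr}(bXY)=\operatorname{tr}b$ for all $b$, that is $XY=I_k$, so $m\ge k$. Hence $n\ge km\ge4$, and since $n\le4$ we get $n=4$, $k=m=2$, $e=1$. So $H=M_2$ and $A$ contains the four-dimensional algebra $\{\ell_b\}$. We show that $A$ equals it.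

Let $r_c:X\mapsto Xc$; it commutes with every $\ell_b$. The operators $\ell_{E_{ij}}r_{E_{pq}}:X\mapsto X_{jp}E_{iq}$ are the sixteen matrix units of $L(M_2)$, so every $a\in L(H)$ is uniquely $a=\sum_{i,j}\ell_{E_{ij}}r_{c_{ij}}$ with $c_{ij}\in M_2$. For $a\in A$,
\[
\sum_{l}\ell_{E_{li}}\,a\,\ell_{E_{jl}}=\sum_l\ell_{E_{ll}}r_{c_{ij}}=r_{c_{ij}}\in A .
\]
If $a\notin\{\ell_b\}$, some $c=c_{ij}$ is not a scalar matrix, and $\ell_br_c\in A$ for all $b$. By uniqueness of the expansion, $\ell_b+\ell_{b'}r_c=0$ forces $b=b'=0$, so some functional on $A$ has $\ell_b\mapsto\operatorname{tr}b$ and $\ell_br_c\mapsto0$. Representing it gives $XY=I_2$ and $XcY=0$. Then $X,Y$ are invertible and $c=0$, a contradiction. So $\dim A=4=n$.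

\subsection*{Notation for the remaining steps}
Now $S$ is commutative, so $S=\bigoplus_{i=1}^k\mathbb{C}e_i$ with nonzero orthogonal idempotents $e_i$ and $\sum e_i=1$. Put $H_i=e_iH$, $n_i=\dim H_i$, $A_{ij}=e_iAe_j$ and $J_i=e_iJe_i$. Then $A=\bigoplus_{i,j}A_{ij}$, $A_{ii}=\mathbb{C}e_i+J_i$, and $A_{ij}=e_iJe_j\subset J$ for $i\ne j$, because $e_iSe_j=0$. With $x=\sum x_i$, $x_i\in H_i$, and $y=\sum y_i$, $y_i\in H_i^*$, we have $y(ax)=y_i(ax_j)$ for $a\in A_{ij}$. Since $\sum n_i=n\le4$, either some $n_i=1$, or $k=1$, or $n=4$ and $(n_1,n_2)=(2,2)$.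

\subsection*{Step 2: some $n_i=1$}
Let $e=e_i$, $eH=\mathbb{C}h$, $e'=1-e$, $H'=e'H\ne0$, $A'=e'Ae'$, and let $h^*$ be the functional with $h^*(h)=1$, $h^*|_{H'}=0$, so that $e=h\otimes h^*$. Then
\[
A=\mathbb{C}e\oplus(h\otimes W)\oplus(V\otimes h^*)\oplus A',
\]
where $eAe'=h\otimes W$ with $W\subset H'^*$ and $e'Ae=V\otimes h^*$ with $V\subset H'$. Let $w=\dim W$, $v=\dim V$. The row $h\otimes W$ and the column $V\otimes h^*$ add $w+v$ to $\dim A$, and we show that they remove $w+v$ from the space on which $A'$ effectively acts.

For $\omega\in W$, $u\in V$ the product $(h\otimes\omega)(u\otimes h^*)=\omega(u)e$ lies in $J$, so it is nilpotent and $\omega(u)=0$. Thus $V\subset U:=W^\perp\subset H'$. For $a\in A'$ we have $a(u\otimes h^*)=au\otimes h^*\in e'Ae$ and $(h\otimes\omega)a=h\otimes\omega a\in eAe'$, so $aV\subset V$ and $Wa\subset W$, and the latter gives $aU\subset U$.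

Given a functional $g$ on $A'$, let $f$ equal $g$ on $A'$, $f(e)=1$, and $f=0$ on $h\otimes W$ and $V\otimes h^*$. Represent $f$ by $x=\xi h+x'$, $y=\eta h^*+y'$ with $x'\in H'$, $y'\in H'^*$. Then $\xi\eta=1$, $\eta\,\omega(x')=0$ for $\omega\in W$, and $\xi\,y'(u)=0$ for $u\in V$. So $x'\in U$, $y'|_V=0$, and $(x',y')$ represents $g$. By Lemma~\ref{lem:compress} and induction, $\dim A'\le\dim U/V=n-1-w-v$. Therefore $\dim A=1+w+v+\dim A'\le n$. This step used only the induction hypothesis, not $n\le4$.

\subsection*{Step 3: the local case $A=\mathbb{C}1+J$}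
Suppose $\dim J\ge n$. By (N1), $J^2\neq J$, and a hyperplane of $J$ containing $J^2$ is again a nilpotent algebra. Repeating this and using Lemma~\ref{lem:perm}(a), we may assume $\dim J=n$, $\dim A=n+1$. Let $K$ be the common kernel of $J$ and put
\[
\kappa=\dim K,\qquad \kappa'=n-\dim JH .
\]
Both are at least $1$, by (N2) and (N1), and transposition exchanges them. By Lemma~\ref{lem:perm}(d), $J$ is a $P_1$ subspace of $L(H/K,JH)$, so Lemma~\ref{lem:dim} gives $n\le(n-\kappa)+(n-\kappa')-1$, that is
\[
\kappa+\kappa'\le n-1 .
\]
This excludes $n=2$. For $n=3$ it leaves $(\kappa,\kappa')=(1,1)$, and for $n=4$, up to transposition, $(1,1)$ and $(1,2)$. In both cases we find an L-shape in $J$.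

\emph{Case $(1,1)$.} Let $K=\mathbb{C}k$ and $JH=\ker\psi$. By Lemma~\ref{lem:corner}, $k\otimes\psi\in J$. The arms come from the fact that $\dim A>n$ leaves no separating vector. Take $x$ with $\psi(x)\ne0$. Then $H=Ax+JH$, so $H=Ax$ by (N3), and the left ideal $L=\{a\in A:ax=0\}$ has dimension $(n+1)-n=1$. Elements of $A\setminus J$ are nonzero scalars plus nilpotents, hence invertible, so $L\subset J$. By (N1), $JL\subsetneq L$, so $JL=0$. Thus $L$ is spanned by an operator with range in $K$, say $k\otimes\omega$ with $\omega\ne0$ and $\omega(x)=0$. As $\psi(x)\ne0$, the functionals $\omega,\psi$ are independent. The algebra $J^T$ has common kernel $\mathbb{C}\psi$ and range $K^\perp$, the kernel of evaluation at $k$. The same argument for $A^T$ gives $\psi\otimes v\in J^T$ with $v,k$ independent, that is $v\otimes\psi\in J$. The operators $k\otimes\psi$, $k\otimes\omega$, $v\otimes\psi$ contradict Lemma~\ref{lem:L}. This case, too, works for every $n$.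

\emph{Case $n=4$, $(\kappa,\kappa')=(1,2)$.} Let $I=JH$, so $\dim I=2$ and $\dim K=1$. Then $I\not\subset K$, so $JI\ne0$, and $JI\subsetneq I$ by (N1). Thus $JI$ is a line, $J(JI)=0$ by (N1) again, and $JI=K\subset I$. Choose a basis $h_1,\dots,h_4$ with $K=\mathbb{C}h_1$ and $I=\operatorname{span}(h_1,h_2)$. Each $a\in J$ has range in $I$, kills $h_1$ and maps $h_2$ into $\mathbb{C}h_1$, so
\[
a=h_1\otimes\sigma_a+h_2\otimes\rho_a=\begin{pmatrix}0&*&*&*\\0&0&*&*\\0&0&0&0\\0&0&0&0\end{pmatrix},
\]
with $\sigma_a\in E:=\operatorname{span}(h_2^*,h_3^*,h_4^*)$ and $\rho_a\in\operatorname{span}(h_3^*,h_4^*)$. Let $R=\{\rho_b:b\in J\}$ and $r=\dim R$. Then $r\le2$, and $r\geq1$ because $I\ne\mathbb{C}h_1$. The kernel of $b\mapsto\rho_b$ is $h_1\otimes\Sigma$ for a subspace $\Sigma\subset E$ with $\dim\Sigma=4-r\ge2$.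

Multiplication copies second rows into the first row. Since $JI\ne0$, some $a_0\in J$ has $\sigma_{a_0}(h_2)\neq0$, and for $b\in J$
\[
a_0b=a_0h_1\otimes\sigma_b+a_0h_2\otimes\rho_b=\sigma_{a_0}(h_2)\,h_1\otimes\rho_b .
\]
So $R\subset\Sigma$. Next we find an element of $J$ with zero first row. The linear map $R\to E/\Sigma$, $\rho_b\mapsto\sigma_b+\Sigma$, is well defined, since $\rho_b=\rho_{b'}$ gives $b-b'\in h_1\otimes\Sigma$. As $\dim E/\Sigma=3-(4-r)=r-1<r$, there is $b\in J$ with $\rho:=\rho_b\ne0$ and $\sigma_b\in\Sigma$. Then $h_2\otimes\rho=b-h_1\otimes\sigma_b\in J$. Choose $\rho'\in\Sigma$ independent of $\rho\in\Sigma$. The operators $h_1\otimes\rho$, $h_1\otimes\rho'$, $h_2\otimes\rho$ lie in $J$ and contradict Lemma~\ref{lem:L}.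

So $\dim A\le n$ in the local case. The last case is where the algebra \eqref{eq:A5} escapes: its nilpotent part $J$ has $\dim J=5=n$, $K=\mathbb{C}e_1$ and $JH=\operatorname{span}(e_1,e_2,e_3)$, so $(\kappa,\kappa')=(1,2)$ with $\dim JH=3$. An element of $J$ with zero first row still exists, namely $b_1$, but it has two rows available and is not of rank one.

\subsection*{Step 4: $n=4$ and $(n_1,n_2)=(2,2)$}
By Lemma~\ref{lem:perm}(a),(d), $A_{ii}$ is a unital $P_1$ algebra on $H_i$, so $\dim A_{ii}\le2$ by induction and $\dim J_i\le1$. We must bound the off-diagonal blocks $A_{12}\subset L(H_2,H_1)$ and $A_{21}\subset L(H_1,H_2)$. Transposition exchanges them, since $(A^T)_{12}=(A_{21})^T$, and preserves $\dim J_1$ and $\dim J_2$.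

\emph{Case $J_1=J_2=0$.} Here $\dim A=2+\dim A_{12}+\dim A_{21}$. First, $\dim A_{12}\le2$. Otherwise let $N\subset A_{12}$ be three-dimensional and represent $f$ with $f(e_1)=f(e_2)=1$ and $f|_N=0$. From $y_1(x_1)=y_2(x_2)=1$ we get $y_1\neq0$ and $x_2\ne0$, so $\{a\in L(H_2,H_1):y_1(ax_2)=0\}$ is three-dimensional. It contains $N$, hence equals $N$. Take bases $g_1=x_2,g_2$ of $H_2$ and $h_1,h_2$ of $H_1$ with $h_1^*=y_1$. Since $y_1(h_2)=0$ and $g_2^*(x_2)=0$, the space $N$ contains $h_2\otimes g_2^*$, $h_2\otimes g_1^*$, $h_1\otimes g_2^*$, contradicting Lemma~\ref{lem:L}. Exchanging the indices gives $\dim A_{21}\le2$. So if one of $A_{12},A_{21}$ is zero, $\dim A\le4$.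

Let both be nonzero. We have $A_{12}A_{21}\subset J_1=0$ and $A_{21}A_{12}\subset J_2=0$. So $0\ne A_{21}H_1\subset\bigcap_{a\in A_{12}}(\ker a\cap H_2)\neq H_2$, and both subspaces equal one line $\ell_2\subset H_2$. With the indices exchanged, $A_{12}H_2$ is a line $\ell_1\subset H_1$, which $A_{21}$ kills. Thus $A_{12}$ embeds in $L(H_2/\ell_2,\ell_1)$ and $A_{21}$ in $L(H_1/\ell_1,\ell_2)$. Both are one-dimensional, and $\dim A=4$.

\emph{Case $J_1\ne0$ or $J_2\neq0$.} Renumbering, let $J_1=\mathbb{C}\varepsilon\neq0$. A nonzero nilpotent on a two-dimensional space is $\varepsilon=h_1\otimes h_2^*$ for a basis $h_1,h_2$ of $H_1$, and $\varepsilon^2=0$. Prescribing $f(\varepsilon)=y_1(h_1)h_2^*(x_1)=1$ forces $y_1(h_1)\ne0$, which plays the role that $f(e)=1$ played in Step 2. To imitate that step we need $A_{12}$ to be a single row.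

We claim that $\varepsilon A_{12}=0$. Suppose $a\in A_{12}$ has $\varepsilon a=h_1\otimes\nu\ne0$, where $\nu=h_2^*a$. The elements $a,\varepsilon a\in A_{12}$ are independent: $\varepsilon a=ca$ would give $c\neq0$ and $c^2a=\varepsilon^2a=0$. As $\varepsilon\in A_{11}$ and $e_2\in A_{22}$, the four elements $\varepsilon,e_2,a,\varepsilon a$ are independent. Represent $f$ with
\[
f(\varepsilon)=1,\quad f(e_2)=1,\quad f(\varepsilon a)=0,\quad f(a)=\begin{cases}0&\text{if }a:H_2\to H_1\text{ is invertible},\\1&\text{otherwise.}\end{cases}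
\]
Then $y_1(h_1)\neq0$, and $f(\varepsilon a)=y_1(h_1)\nu(x_2)=0$ gives $\nu(x_2)=0$. Hence $ax_2=h_1^*(ax_2)\,h_1$ and $f(a)=y_1(h_1)\,h_1^*(ax_2)$. If $a$ is invertible, $f(a)=0$ gives $ax_2=0$, so $x_2=0$, contradicting $f(e_2)=y_2(x_2)=1$. If $a$ is not invertible, its rows $h_1^*a$ and $\nu\neq0$ are dependent, so $h_1^*a\in\mathbb{C}\nu$ and $f(a)=0\neq1$. This proves the claim, and the claim for $A^T$ gives $A_{21}\varepsilon=0$.

Now $h_2^*a=0$ for $a\in A_{12}$ and $ah_1=0$ for $a\in A_{21}$, so $A_{12}=h_1\otimes W$ with $W\subset H_2^*$ and $A_{21}=V\otimes h_2^*$ with $V\subset H_2$. If $0\ne\omega\in W$ and $0\neq u\in V$, then $h_1\otimes h_2^*$, $h_1\otimes\omega$, $u\otimes h_2^*$ is an L-shape in $A$. So one of $W,V$ is zero, and after transposing we may assume $A_{21}=0$. Let $w=\dim W$ and $U=W^\perp\subset H_2$. From $A_{12}A_{22}\subset A_{12}$ we get $WA_{22}\subset W$, so $U$ is $A_{22}$-invariant. Given a functional $g$ on $A_{22}$, represent $f$ with $f(\varepsilon)=1$, $f|_{A_{12}}=0$, $f|_{A_{22}}=g$. Then $y_1(h_1)\neq0$ and $y_1(h_1)\omega(x_2)=0$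 for $\omega\in W$, so $x_2\in U$, and $(x_2,y_2)$ represents $g$. Lemma~\ref{lem:compress}, applied to $0\subset U\subset H_2$, and induction give $\dim A_{22}\le2-w$. Therefore $\dim A\le2+w+(2-w)=4$.

Steps 1--4 cover all cases, and Theorem~\ref{thm:small} is proved. \qed

\begin{thebibliography}{1}
\bibitem{source} ``A Journal Of Mathematics'', \texttt{http://msp.berkeley.edu/involve/2011/4-3/involve-v4-n3-p02-s.pdf}
\end{thebibliography}
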